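\title{Coherence of $R[x]$ does not imply stable coherence}

\begin{abstract}
A commutative ring $R$ is stably coherent if $R$ and all polynomial rings $R[x_1,\dots,x_n]$ are coherent. For every $m\ge 0$ we construct a countable normal domain $R\supset\mathbb Q$ such that $R[x_1,\dots,x_m]$ is coherent and $R[x_1,\dots,x_{m+1}]$ is not; the ring can be taken quasi-local with maximal ideal generated by $m+2$ elements. In particular, coherence of $R[x]$ does not imply stable coherence of $R$. The ring is a union of polynomial rings $D[a_n,b_n]$ over $D=\mathbb Q[v_0,\dots,v_{m+1}]$ in which $a_0$ and $b_0$ lie in every power of the ideal $(v_0,\dots,v_{m+1})$. With $m+1$ variables one reaches a chart of the blow-up of the origin of $\operatorname{Spec}D$, where $a_0$ and $b_0$ have too many common factors. With $m$ variables a depth argument shows that the relations of every finitely generated ideal can be made to stabilize.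
\end{abstract}

\section{Introduction}\label{sec:intro}

Rings are commutative with $1$. A ring $S$ is \emph{coherent} if every finitely generated ideal of $S$ is finitely presented. If a module is finitely presented, then the kernel of every surjection onto it from a finitely generated free module is finitely generated. Hence $S$ is coherent if and only if, for every finite tuple $f=(f_1,\dots,f_r)$ in $S$, the \emph{relation module}
\[
\operatorname{Rel}_S(f)=\{(p_1,\dots,p_r)\in S^r:\ p_1f_1+\dots+p_rf_r=0\}
\]
is finitely generated. Coherence thus says that the solutions of one homogeneous linear equation over $S$ are generated by finitely many of them. A ring $R$ is \emph{stably coherent} if $R$ and the polynomial rings $R[x_1,\dots,x_n]$ are coherent for all $n\ge1$.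

Noetherian rings are coherent, and by the Hilbert basis theorem they are stably coherent. In general, coherence descends from $S[x]$ to $S$ (Lemma~\ref{lem:basic}), so the set of all $n\ge0$ such that $R[x_1,\dots,x_n]$ is coherent is an initial segment of $\{0,1,2,\dots\}$. The following question, stated as open in \cite{source}, asks whether this segment is everything as soon as it contains $1$.

\medskip
\noindent\textbf{Question.} \emph{If $R[x]$ is coherent, must $R$ be stably coherent?}
\medskip

There is a reason to guess yes. The simplest way to produce a coherent ring that is not noetherian is to take the union of a chain of noetherian rings with flat inclusions (Lemma~\ref{lem:union}). Flatness survives the adjunction of variables, so such a union is stably coherent. One may expect, more generally, that a property of $R$ strong enough to control linear equations over $R[x]$ also controls them over $R[x,y]$. This is not so.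

\begin{theorem}\label{thm:main}
For every integer $m\ge0$ there is a countable normal domain $R\supset\mathbb Q$ such that $R[x_1,\dots,x_m]$ is coherent and $R[x_1,\dots,x_{m+1}]$ is not coherent. Moreover, $R$ may be taken quasi-local with maximal ideal generated by $m+2$ elements.
\end{theorem}

Here a domain is \emph{normal} if it is integrally closed in its field of fractions, and a ring is \emph{quasi-local} if it has exactly one maximal ideal. By descent, $R[x_1,\dots,x_j]$ is coherent for all $0\le j\le m$. The case $m=1$ answers the Question in the negative: $R[x]$ is coherent and $R[x,y]$ is not. The general case shows that no fixed number of variables suffices to test stable coherence.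

The ring $R$ is built from $D=\mathbb Q[v_0,\dots,v_{m+1}]$, the ideal $\mathfrak c=(v_0,\dots,v_{m+1})$, and a chain $L_0\subseteq L_1\subseteq\cdots$ of free $D$-modules of rank $2$ with $L_n\subseteq\mathfrak cL_{n+1}$; it is the union of the symmetric algebras $D[a_n,b_n]$ of the $L_n$. The proof has two parts of different character. For \emph{every} such chain, coherence fails in $m+1$ variables (Section~\ref{sec:obstruction}): the substitution $v_i=y_iv_0$ makes $\mathfrak c$ principal, and then $a_0$ and $b_0$ are divisible by all powers of $v_0$. Coherence in $m$ variables requires a careful choice of the chain. We enlarge $L_n$ by dividing one basis element at a time by an element of $D$ (Section~\ref{sec:steps}). We isolate a class of good modules, for which enough such steps create no new relations (Section~\ref{sec:good}), and we show that any module can be made good without disturbing finitely many modules that are good already (Section~\ref{sec:repair}). An enumeration of all finitely generated ideals finishes the proof (Section~\ref{sec:construction}). The number of variables enters the second part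 at a single point, the inequality $(m+2)-m\ge2$ in Lemma~\ref{lem:bounded}.

Throughout, $k=\mathbb Q$. That $k$ is infinite is used in Lemma~\ref{lem:generic}, and that it is countable is used for the countability of $R$ and for the enumeration in Section~\ref{sec:construction}.

\section{Descent, localization and unions}\label{sec:coherence}

\begin{lemma}\label{lem:basic}
Let $S$ be a ring.
\begin{enumerate}
\item[(a)] If $S[x]$ is coherent, then $S$ is coherent.
\item[(b)] If $S$ is coherent, then so is every localization of $S$.
\item[(c)] If $S$ is coherent, $f_1,\dots,f_r,a,b\in S$ and $S'=S/(f_1,\dots,f_r)$, then $\operatorname{Rel}_{S'}(a,b)$ is a finitely generated $S'$-module.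
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $I\subseteq S$ be a finitely generated ideal. Since $S[x]$ is free over $S$, we have $IS[x]\cong I\otimes_SS[x]$. Tensoring a finite presentation of $IS[x]$ with $S[x]/(x)=S$ gives a finite presentation of $(I\otimes_SS[x])\otimes_{S[x]}S=I$.

(b) A finitely generated ideal of a localization is the localization of a finitely generated ideal of $S$, and a finite presentation localizes to a finite presentation.

(c) Project $\operatorname{Rel}_S(f_1,\dots,f_r,a,b)$ to the last two coordinates and reduce modulo the $f_i$. The image lies in $\operatorname{Rel}_{S'}(a,b)$. It is all of it: if $p,q\in S$ and $pa+qb$ vanishes in $S'$, then $pa+qb=\sum c_if_i$, and $(-c_1,\dots,-c_r,p,q)$ is a relation in $S$.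
\end{proof}

\begin{lemma}\label{lem:union}
Let $C_0\subseteq C_1\subseteq\cdots$ be noetherian rings with union $A$. Suppose that for every finite tuple $f$ in $A$ there is an $n$ such that $f$ has entries in $C_n$ and
\[
\operatorname{Tor}_1^{C_l}\bigl(C_l/(f)C_l,\;C_{l+1}\bigr)=0\qquad\text{for all }l\ge n.
\]
Then $A$ is coherent.
\end{lemma}

\begin{proof}
Put $I_l=(f)C_l$. Tensoring $0\to I_l\to C_l\to C_l/I_l\to0$ with $C_{l+1}$ shows that the vanishing of Tor is the injectivity of $I_l\otimes_{C_l}C_{l+1}\to C_{l+1}$, whose image is $I_{l+1}$. So $I_l\otimes_{C_l}C_{l+1}\cong I_{l+1}$ for $l\ge n$, and by induction $I_n\otimes_{C_n}C_l\cong I_l$. Tensor products commute with direct limits, so $I_n\otimes_{C_n}A\cong(f)A$. The ideal $I_n$ of the noetherian ring $C_n$ is finitely presented, hence $(f)A$ is finitely presented over $A$.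
\end{proof}

If all inclusions $C_l\subseteq C_{l+1}$ are flat, the hypothesis holds for the chain and for each chain $C_l[x_1,\dots,x_r]$, so $A$ is stably coherent. A proof of Theorem~\ref{thm:main} by means of Lemma~\ref{lem:union} therefore needs inclusions that are not flat but behave like flat maps for each given ideal from some stage on.

\section{Contracting chains and the blow-up chart}\label{sec:obstruction}

Let $d\ge1$, $D=k[v_0,\dots,v_{d-1}]$ and $\mathfrak c=(v_0,\dots,v_{d-1})$. A \emph{lattice} is a free $D$-module $L$ of rank $2$. For a basis $a,b$ of $L$, the symmetric algebra $\operatorname{Sym}_DL$ is the polynomial ring $D[a,b]$. Let $L\subseteq L'$ be lattices with bases $a,b$ and $a',b'$. The matrix of the inclusion has nonzero determinant. If $D'$ is a domain containing $D$, with field of fractions $K'$, this matrix is invertible over $K'$. Consequently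
\begin{equation}\label{eq:inj}
D'[a,b]\to D'[a',b']\ \text{ is injective, and $a,b$ are linearly independent in } K'a'\oplus K'b'.
\end{equation}
A chain of lattices $L_0\subseteq L_1\subseteq\cdots$ is \emph{contracting} if $L_n\subseteq\mathfrak cL_{n+1}$ for all $n$. We choose bases $a_n,b_n$ of $L_n$ and put
\[
R_n=D[a_n,b_n],\qquad R=\bigcup_nR_n,\qquad a=a_0,\quad b=b_0 .
\]
Then $a,b\in\mathfrak c^eL_e$ for every $e$. Two small cases show how this destroys coherence, and why some variables are needed to see it.

\begin{example}\label{ex:d1}
Let $d=1$, $D=k[v]$, $a_n=va_{n+1}$, $b_n=vb_{n+1}$. If $(p,q)\in R_n^2$ and $pa+qb=0$, then $pa_n+qb_n=0$, so $(p,q)$ is a multiple of $\sigma_n=(b_n,-a_n)$. Thus $\operatorname{Rel}_R(a,b)=\bigcup_nR\sigma_n$, where $\sigma_n=v\sigma_{n+1}$. If $\sigma_{n+1}=\mu\sigma_n$ with $\mu\in R$, then $\mu v=1$; this is impossible, because there is a ring map $R\to k$ that kills $v$ and all $a_n,b_n$. So the union is strictly increasing and $R$ is not coherent.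
\end{example}

\begin{example}\label{ex:d2}
Let $d=2$, $D=k[u,v]$, $a_n=ua_{n+1}$, $b_n=vb_{n+1}$. Now $a=u^na_n$ and $b=v^nb_n$ are coprime in the factorial ring $R_n$, so $\operatorname{Rel}_R(a,b)$ is generated by $(b,-a)$. The equation that was fatal in Example~\ref{ex:d1} is harmless, although $a,b\in\mathfrak c^eR$ for all $e$: an ideal of height $2$ can contain $a$ and $b$ without dividing them. One more variable undoes this. In $R[y]/(v-yu)$, the union of the rings $k[u,y][a_n,b_n]$, we have $a=u^na_n$ and $b=u^ny^nb_n$, with common factor $u^n$.
\end{example}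

For general $d$, the substitution $v_i=y_iv_0$ $(1\le i\le d-1)$ makes $\mathfrak c$ principal and uses $d-1$ variables. The ring $k[v_0,y_1,\dots,y_{d-1}]$ so obtained is the coordinate ring of a chart of the blow-up of the origin of $\operatorname{Spec}D$.

\begin{proposition}\label{prop:noncoherent}
Let $L_0\subseteq L_1\subseteq\cdots$ be a contracting chain. Then $R$ is a countable normal domain, $\mathfrak m=\mathfrak cR$ is a maximal ideal of $R$, and neither $R_{\mathfrak m}[y_1,\dots,y_{d-1}]$ nor $R[y_1,\dots,y_{d-1}]$ is coherent.
\end{proposition}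

\begin{proof}
By \eqref{eq:inj}, $R$ is an increasing union of polynomial rings over $\mathbb Q$, hence a countable domain. It is normal: a fraction that is integral over $R$ is, for large $n$, a fraction of $R_n$ integral over the normal domain $R_n$.

The $D$-algebra maps $R_n\to D$ that kill $L_n$ are compatible, since $L_n\subseteq L_{n+1}$. They define a $D$-algebra map $\rho\colon R\to D$. For $s\in R_n$ we have $s-\rho(s)\in(a_n,b_n)R_n\subseteq\mathfrak cR$, and $\rho(\mathfrak cR)\subseteq\mathfrak c$. Hence
\begin{equation}\label{eq:rho}
s\in\mathfrak m\iff\rho(s)\in\mathfrak c\qquad(s\in R),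
\end{equation}
so $R/\mathfrak m\cong D/\mathfrak c=k$ and $\mathfrak m$ is maximal. Put $S=R\setminus\mathfrak m$ and $y=(y_1,\dots,y_{d-1})$. The ring $R_{\mathfrak m}[y]$ is the localization $S^{-1}R[y]$, so by Lemma~\ref{lem:basic}(b) it suffices to show that $R_{\mathfrak m}[y]$ is not coherent.

\emph{The chart.} Let $f_i=v_i-y_iv_0$ for $1\le i\le d-1$ and
\[
D'=D[y]/(f_1,\dots,f_{d-1})=k[v_0,y_1,\dots,y_{d-1}].
\]
The map $D\to D'$ is injective, because $v_0,y_1v_0,\dots,y_{d-1}v_0$ generate the field $k(v_0,y)$ of transcendence degree $d$ and so are algebraically independent. Also $\mathfrak cD'=v_0D'$. Put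
\[
R'=R[y]/(f_1,\dots,f_{d-1})=D'\otimes_DR=\varinjlim R'_n,\qquad R_n'=D'[a_n,b_n].
\]
By \eqref{eq:inj}, $R'$ is the increasing union of the $R'_n$, hence a domain, and $R\to R'$ is injective, being the union of the inclusions $R_n\subseteq R'_n$. So $R'\subseteq S^{-1}R'=R_{\mathfrak m}[y]/(f_1,\dots,f_{d-1})$ are domains. Let $\rho'=D'\otimes_D\rho\colon R'\to D'$; it is a $D'$-algebra map extending $\rho$.

\emph{One generator.} Suppose that $R_{\mathfrak m}[y]$ is coherent. By Lemma~\ref{lem:basic}(c), $M=\operatorname{Rel}_{S^{-1}R'}(a,b)$ is finitely generated. After multiplying the generators by elements of $S$, which are units, we may assume that they lie in $(R'_n)^2$ for some $n$. Let $\delta$ be a greatest common divisor of $a$ and $b$ in the factorial ring $R'_n$. Grade $R_n'$ by degree in $a_n,b_n$. In a graded domain a divisor of a nonzero homogeneous element is homogeneous, so $\delta$ is homogeneous of degree $0$ or $1$. If the degree were $1$, then $a=c\delta$ and $b=c'\delta$ with $c,c'\in D'$ and $c\neq0$, and $c'a-cb=0$ would contradict \eqref{eq:inj}. So $0\ne\delta\in D'$. If $(p,q)\in(R'_n)^2$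 is a generator of $M$, then $p\,(a/\delta)=-q\,(b/\delta)$ with $a/\delta$ and $b/\delta$ coprime, so $(p,q)$ is a multiple of $(b/\delta,-a/\delta)$. Hence $M$ is generated by $(b/\delta,-a/\delta)$.

\emph{Too many common factors.} Let $e\ge1$. Since $a,b\in\mathfrak c^eL_e$ and $\mathfrak c^eD'=v_0^eD'$, we can write $a=v_0^e\tilde a$ and $b=v_0^e\tilde b$ with $\tilde a,\tilde b\in R'$. Then $(\tilde b,-\tilde a)\in M$, so $\tilde b=\mu\,b/\delta$ with $\mu\in S^{-1}R'$. Multiplying by $v_0^e\delta$ gives $\delta b=v_0^e\mu b$, and therefore $\delta=v_0^e\mu$. Choose $s\in S$ with $s\mu\in R'$ and apply $\rho'$ to $s\delta=v_0^e(s\mu)$: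
\[
\rho(s)\,\delta\in v_0^eD'.
\]
By \eqref{eq:rho}, $\rho(s)\in D\setminus\mathfrak c$. The map $D\to D'/v_0D'=k[y]$ kills $\mathfrak c$, so it sends $\rho(s)$ to a nonzero constant. Thus the prime element $v_0$ of $D'$ does not divide $\rho(s)$, and so $v_0^e$ divides $\delta$. This holds for every $e$, which forces $\delta=0$, a contradiction.
\end{proof}

With only $d-2$ variables, the substitution $v_i=y_iv_0$ $(1\le i\le d-2)$ turns $\mathfrak c$ into $(v_0,v_{d-1})$, which still has height $2$, as in Example~\ref{ex:d2}. This suggests that a well-chosen contracting chain gives coherence in $d-2$ variables. The rest of the paper constructs such a chain.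

\section{Division steps}\label{sec:steps}

From now on $m\ge0$ is fixed, $d=m+2$, and $P=D[x_1,\dots,x_m]$. For a lattice $L$ with basis $a,b$ put
\[
B=B_L=P\otimes_D\operatorname{Sym}_DL=P[a,b],\qquad\mathfrak n=(a,b)B,\qquad J=\mathfrak cB+\mathfrak n .
\]
These do not depend on the basis, $B$ is noetherian, and $B/J=k[x_1,\dots,x_m]$. For a chain of lattices, $R[x_1,\dots,x_m]$ is the union of the rings $B_{L_n}$.

\subsection*{Standard facts}
Let $B$ be a noetherian ring, $\mathfrak a$ an ideal, $V(\mathfrak a)$ the set of primes containing $\mathfrak a$, and $F$ a finitely generated $B$-module. For an indeterminate $z$ and any $B$-module $E$ we write $E[z]=E\otimes_BB[z]$.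

\begin{enumerate}
\item[(S1)] \emph{Associated primes.} The set $\operatorname{Ass}F$ of primes of the form $\operatorname{ann}(x)$, $x\in F$, is finite, and its union is the set of zero divisors on $F$. If $0\to F_1\to F\to F_2\to0$ is exact, then $\operatorname{Ass}F_1\subseteq\operatorname{Ass}F\subseteq\operatorname{Ass}F_1\cup\operatorname{Ass}F_2$. Also $\operatorname{Ass}_{B[z]}F[z]=\{QB[z]:Q\in\operatorname{Ass}F\}$.
\item[(S2)] \emph{Depth} \cite[\S1.2]{BH}. For a prime $Q$ with $F_Q\neq0$, $\operatorname{depth}F_Q$ is the common length of the maximal $F_Q$-regular sequences in $QB_Q$; the zero module has depth $\infty$. One has $\operatorname{depth}F_Q=0$ if and only if $Q\in\operatorname{Ass}F$. Dividing by a nonzerodivisor that lies in $Q$ lowers the depth by $1$. If $B_Q\to C$ is a flat local map of noetherian local rings, then $\operatorname{depth}(F_Q\otimes_{B_Q} C)=\operatorname{depth}F_Q+\operatorname{depth}C/QC$.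
\item[(S3)] \emph{Local cohomology} \cite{BS}. For a $B$-module $E$, $H^0_{\mathfrak a}(E)$ is the submodule of elements killed by a power of $\mathfrak a$, and $H^i_{\mathfrak a}$ are the right derived functors; short exact sequences give long exact sequences. If $E=H^0_{\mathfrak a}(E)$, then $H^i_{\mathfrak a}(E)=0$ for $i\ge1$. Flat base change gives $H^i_{\mathfrak aB[z]}(E[z])=H^i_{\mathfrak a}(E)[z]$. If $E$ is a module over a noetherian $B$-algebra $C$, then $H^i_{\mathfrak a}(E)=H^i_{\mathfrak aC}(E)$ (independence of base). For $x\in B$ there is an exact sequence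
\[
0\to H^0_{\mathfrak a+(x)}(E)\to H^0_{\mathfrak a}(E)\to H^0_{\mathfrak a}(E)_x\to H^1_{\mathfrak a+(x)}(E)\to H^1_{\mathfrak a}(E)\to H^1_{\mathfrak a}(E)_x .
\]
\item[(S4)] \emph{Torsion and grade.} The module $H^0_{\mathfrak a}(F)$ is killed by a power of $\mathfrak a$, and
\[
\operatorname{Ass}H^0_{\mathfrak a}(F)=\operatorname{Ass}F\cap V(\mathfrak a),\qquad\operatorname{Ass}\bigl(F/H^0_{\mathfrak a}(F)\bigr)=\operatorname{Ass}F\setminus V(\mathfrak a).
\]
Moreover $H^0_{\mathfrak a}(F)=H^1_{\mathfrak a}(F)=0$ if and only if $\operatorname{depth}F_Q\ge2$ for all $Q\in V(\mathfrak a)$; both say that the grade of $\mathfrak a$ on $F$ is at least $2$ \cite[\S1.2]{BH}, \cite{BS}.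
\item[(S5)] \emph{Affine domains} \cite{Mat}. Let $C$ be a domain finitely generated over a field. Then $\dim C$ is the transcendence degree of its field of fractions, $\operatorname{ht}Q=\dim C-\dim C/Q$ for every prime $Q$, and the normalization of $C$ is a finite $C$-module. If $C$ is normal and $\operatorname{ht}Q\ge2$, then $\operatorname{depth}C_Q\ge2$ (Serre's criterion).
\end{enumerate}

\subsection*{Steps and admissibility}
To control Tor along $L\subseteq L'$, we use inclusions for which $B_{L'}$ has a very short free resolution over $B_L$.

\begin{definition}\label{def:step}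
Let $(s,t)$ be a basis of a lattice $L$ and $0\ne g\in D$. The \emph{step} $(s,t;g)$ is the inclusion $L\subseteq L'=Dz\oplus Dt$ given by $s=gz$. Then
\[
B'=B_{L'}=P[z,t]=B[z]/(s-gz),
\]
where $B[z]$ is the polynomial ring over $B$ and $z$ also denotes its image in $B'$. For a finitely generated $B$-module $F$ put $F'=F\otimes_BB'=F[z]/(s-gz)F[z]$. The step is \emph{admissible for $F$} if no $Q\in\operatorname{Ass}F$ contains both $s$ and $g$.
\end{definition}

\begin{lemma}\label{lem:step}
Let the step $(s,t;g)$ be admissible for $F$. Let $Q'$ be a prime of $B'$ and $Q=Q'\cap B$.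
\begin{enumerate}
\item[(a)] $s-gz$ is a nonzerodivisor on $F[z]$, and $\operatorname{Tor}_1^B(F,B')=0$.
\item[(b)] $\operatorname{depth}F'_{Q'}\ge\operatorname{depth}F_Q-1$.
\item[(c)] If $z\in Q'$, then $\operatorname{depth}F'_{Q'}=\operatorname{depth}F_Q$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By (S1), $s-gz$ is a zero divisor on $F[z]$ if and only if it lies in $Q_0B[z]$ for some $Q_0\in\operatorname{Ass}F$, that is, $s,g\in Q_0$. This is excluded. The sequence $0\to B[z]\xrightarrow{s-gz}B[z]\to B'\to0$ is a resolution of $B'$ by free $B$-modules, so $\operatorname{Tor}_1^B(F,B')$ is the kernel of $s-gz$ on $F[z]$.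

(b), (c) Let $\tilde Q\subset B[z]$ be the preimage of $Q'$; then $\tilde Q\cap B=Q$ and $s-gz\in\tilde Q$. The local map $B_Q\to B[z]_{\tilde Q}$ is flat. Its fiber is a localization at a prime of the polynomial ring in $z$ over the residue field of $Q$; it is a field if $\tilde Q=QB[z]$ and a discrete valuation ring otherwise, so its depth $\varepsilon$ is $0$ or $1$ accordingly. By (S2) and (a),
\[
\operatorname{depth}F'_{Q'}=\operatorname{depth}F[z]_{\tilde Q}-1=\operatorname{depth}F_Q+\varepsilon-1 .
\]
If $z\in Q'$, then $z\in\tilde Q$ and $z\notin QB[z]$, so $\varepsilon=1$.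
\end{proof}

By (a) and Lemma~\ref{lem:union}, we need a contracting chain made of steps such that, for each finite tuple $f$, all late steps are admissible for $B/(f)B$. Some steps will be inadmissible for the module under consideration, on purpose. The next lemma computes their effect in the case that we use.

\begin{lemma}\label{lem:torsion}
Let $0\to\Gamma\to F\to\overline F\to0$ be an exact sequence of finitely generated $B$-modules. If $g\Gamma=0$ and the step $(s,t;g)$ is admissible for $\overline F$, then there is an exact sequence of $B'$-modules
\[
0\to(\Gamma/s\Gamma)[z]\to F'\to\overline F{}'\to0,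
\]
where $(\Gamma/s\Gamma)[z]=(\Gamma/s\Gamma)\otimes_{P[t]}P[t][z]$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:step}(a) for $\overline F$, the sequence stays exact after tensoring with $B'$. Since $g\Gamma=0$, we have $(s-gz)\Gamma[z]=s\Gamma[z]$, so $\Gamma'=(\Gamma/s\Gamma)[z]$. Here $\Gamma/s\Gamma$ is a module over $B/(s)=P[t]$, and $B'=P[t][z]$.
\end{proof}

So a step whose divisor kills $\Gamma$ replaces $\Gamma$ by a module on which the new variable $z$ acts freely. This is how depth is gained.

\section{Good modules}\label{sec:good}

Which modules admit a contracting chain of admissible steps? One example shows both obstacles. Note first how a step acts on the $k$-vector space $L/\mathfrak cL$. If $g\notin\mathfrak c$, the map $L/\mathfrak cL\to L'/\mathfrak cL'$ is an isomorphism. If $g\in\mathfrak c$, its kernel is the line spanned by the class $\bar s$. To reach $L\subseteq\mathfrak cL^+$ one needs at least two steps with $g\in\mathfrak c$.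

\begin{example}\label{ex:residue}
Let $m=0$, $D=k[u,v]$, $B=D[a,b]$, and $F=B/J=k$. The only associated prime is $J$, and it contains $L$, so no step with $g\in\mathfrak c$ is admissible. We take such steps anyway. The step $a=uz$ gives $F_1=B_1/(u,v,b)=k[z]$ over $B_1=D[z,b]$, and the step $b=vw$ gives $F_2=B_2/(u,v)=k[z,w]$ over $B_2=D[z,w]$. The only associated prime of $F_2$ is $\mathfrak cB_2$, which contains no member of a basis of the lattice. So every step is admissible for $F_2$, and it produces a module of the same form. In terms of relations among $u,v,a,b$: the two steps create the new relations $zu-a=0$ and $wv-b=0$, and after that no step creates any.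

One cannot stop at $F_1$. A step $(s,t;g)$ with $g\in\mathfrak c$ is admissible for $B_1/(u,v,b)$ only if $s\notin(u,v,b)$, that is, $\bar s\notin k\bar b$. So after any admissible step $\bar b$ is still nonzero in $L'/\mathfrak cL'$, and the new module $B'/(u,v,b)$ has the same form as the old one. Hence $b$ never enters $\mathfrak cL'$ along steps admissible for $F_1$.
\end{example}

The module $F$ fails because an associated prime contains all of $L$ and meets $D$. The module $F_1$ does not have this defect, but it has depth $1$ at $(u,v,z,b)$, while $F_2$ has depth $2$ at $(u,v,z,w)$.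

\begin{definition}\label{def:good}
A finitely generated $B$-module $F$ is \emph{good} if it satisfies
\begin{enumerate}
\item[(G1)] every $Q\in\operatorname{Ass}F$ with $Q\supseteq\mathfrak n$ has $Q\cap D=0$;
\item[(G2)] $\operatorname{depth}F_Q\ge2$ for every prime $Q\supseteq J$; equivalently, $H^0_J(F)=H^1_J(F)=0$.
\end{enumerate}
\end{definition}

If the outer terms of a short exact sequence satisfy (G1), so does the middle term, by (S1). The same holds for (G2), by the long exact sequence of local cohomology.

\begin{lemma}\label{lem:preserve}
If a step is admissible for $F$ and $F$ satisfies \textup{(G1)}, respectively \textup{(G2)}, then so does $F'$.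
\end{lemma}

\begin{proof}
Both conditions for $F'$ concern primes $Q'$ of $B'$ that contain $z$ and $t$. For such $Q'$, the prime $Q=Q'\cap B$ contains $s=gz$ and $t$, so $Q\supseteq\mathfrak n$, and $\operatorname{depth}F'_{Q'}=\operatorname{depth}F_Q$ by Lemma~\ref{lem:step}(c). If $Q'\in\operatorname{Ass}F'$, then $Q\in\operatorname{Ass}F$, and (G1) gives $Q'\cap D=Q\cap D=0$. If $Q'\supseteq\mathfrak c$, then $Q\supseteq J$, and (G2) gives $\operatorname{depth}F'_{Q'}\ge2$.
\end{proof}

The divisor $g$ of a step will be dictated by the module that is being repaired. Condition (G1) is what lets the other modules tolerate an arbitrary $g$. Call $s\in L$ \emph{generic for $F$} if $s$ lies in no $Q\in\operatorname{Ass}F$ with $Q\not\supseteq\mathfrak n$.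

\begin{lemma}[Generic step]\label{lem:generic}
Let $F_1,\dots,F_r$ be finitely generated $B$-modules and $(a,b)$ a basis of $L$. There is $\beta\in k$ such that $s=a+\beta b$ is generic for all $F_i$. If the $F_i$ satisfy \textup{(G1)}, then the step $(s,b;g)$ is admissible for all $F_i$, for every $0\ne g\in D$.
\end{lemma}

\begin{proof}
If a prime contains $a+\beta b$ and $a+\beta'b$ with $\beta\ne\beta'$, it contains $b$ and $a$. So each of the finitely many associated primes $Q\not\supseteq\mathfrak n$ excludes at most one $\beta$, and $k$ is infinite. If $s\in Q\in\operatorname{Ass}F_i$, then $Q\supseteq\mathfrak n$, so $Q\cap D=0$ by (G1), and $g\notin Q$.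
\end{proof}

After a generic step $(s,t;g)$ with $g\in\mathfrak c$, the image of $L$ in $L'/\mathfrak cL'$ is the line spanned by $\bar t$. To contract $L$, some later step must kill this line, so its first basis element cannot be chosen freely. Condition (G2) makes it possible to divide $t$ itself: the first step costs at most one unit of depth, and one unit remains.

\begin{lemma}[Second step]\label{lem:second}
Let $(s,t;g)$ be a step with $g\in\mathfrak c$, and put $\mathfrak j=(\mathfrak c,t)B'$.
\begin{enumerate}
\item[(a)] If the step is admissible for $F$ and $F$ satisfies \textup{(G2)}, then no associated prime of $F'$ contains $\mathfrak j$.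
\item[(b)] Let $N_1,\dots,N_r$ be finitely generated $B'$-modules with no associated prime containing $\mathfrak j$. There is $0\ne h\in\mathfrak c$ such that the step $(t,z;h^e)$ is admissible for all $N_i$, for every $e\ge1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $Q'\supseteq\mathfrak j$ be prime. Then $g\in Q'$, so $s=gz\in Q'$, and $Q=Q'\cap B$ contains $(\mathfrak c,s,t)B=J$. By Lemma~\ref{lem:step}(b), $\operatorname{depth}F'_{Q'}\ge2-1=1$.

(b) Consider the zero ideal of $D$ and the primes $Q'\cap D$, where $Q'\in\bigcup_i\operatorname{Ass}N_i$ and $Q'\not\supseteq\mathfrak c$. None of these finitely many primes of $D$ contains $\mathfrak c$, so by prime avoidance some $h\in\mathfrak c$ lies in none of them. If $Q'\in\operatorname{Ass}N_i$ contained $h^e$ and $t$, it would contain $h$, hence $\mathfrak c$, hence $\mathfrak j$.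
\end{proof}

\section{Making a module good}\label{sec:repair}

We now take an arbitrary module $F$ and make it good by three steps that are admissible for given good modules. The first step achieves (G1).

\begin{lemma}\label{lem:G1}
Let $F_1,\dots,F_r$ be good and let $F$ be any finitely generated $B$-module. There is a step, admissible for all $F_i$, such that $F'$ satisfies \textup{(G1)}.
\end{lemma}

\begin{proof}
Let $\mathcal Q$ be the finite set of $Q\in\operatorname{Ass}F$ with $Q\supseteq\mathfrak n$ and $Q\cap D\ne0$. Let $h\in D$ be a product of nonzero elements of the ideals $Q\cap D$, one for each $Q\in\mathcal Q$, with $h=1$ if $\mathcal Q$ is empty. Put $\mathfrak a=\mathfrak n+hB$, $\Gamma=H^0_{\mathfrak a}(F)$ and $\overline F=F/\Gamma$, and choose $e\ge1$ with $h^e\Gamma=0$. By (S4), $\operatorname{Ass}\overline F=\operatorname{Ass}F\setminus V(\mathfrak a)$, and $\mathcal Q\subseteq V(\mathfrak a)$. So $\overline F$ satisfies (G1).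

By Lemma~\ref{lem:generic} there is a step $(s,b;h^e)$ admissible for $\overline F,F_1,\dots,F_r$. In the exact sequence of Lemma~\ref{lem:torsion}, $\overline F{}'$ satisfies (G1) by Lemma~\ref{lem:preserve}. The element $z$ is a nonzerodivisor on $(\Gamma/s\Gamma)[z]$, so no associated prime of this module contains $z$, and (G1) holds for it vacuously. Hence $F'$ satisfies (G1).
\end{proof}

Condition (G2) is harder. The defect is now $H^1_J(F)$, which is not a submodule of $F$ and need not be finitely generated, so Lemma~\ref{lem:torsion} does not apply at once. A suitable step converts the defect into a submodule.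

\begin{example}\label{ex:ideal}
Let $m=0$, $D=k[u,v]$, and let $F=\mathfrak c$, viewed as a module over $B=D[a,b]$ through $B/\mathfrak n=D$. Then $\operatorname{Ass}F=\{\mathfrak n\}$, so (G1) holds. Since $D$ has depth $2$ at $J$, the sequence $0\to\mathfrak c\to D\to k\to0$ gives $H^1_J(F)\cong k$, so (G2) fails. The step $a=uz$ is admissible and gives $F_1=\mathfrak c[z]/uz\,\mathfrak c[z]$ over $B_1=D[z,b]$. The map $F_1\to E=D[z]/(uz)$ has kernel $\Gamma=uzD[z]/uz\,\mathfrak c[z]\cong k[z]$, and its image is the ideal $N=(u,v)E$, with $E/N=k[z]$. At $J_1=(u,v,z,b)$ the module $E$ has depth $2$, and $H^0_{J_1}(k[z])=0$. The exact sequence $H^0_{J_1}(k[z])\to H^1_{J_1}(N)\to H^1_{J_1}(E)$ and the inclusion $H^0_{J_1}(N)\subseteq H^0_{J_1}(E)$ show that $N$ satisfies (G2). The defect $k$ has become the submodule $\Gamma=k[z]$. The step $b=vw$ is admissible for $N$, because $\operatorname{Ass}N\subseteq\operatorname{Ass}E=\{(u,b),(z,b)\}$, and it turns $\Gamma$ into $k[z,w]$, as in Example~\ref{ex:residue}.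
\end{example}

The example worked because the divisor $u$ kills $H^1_J(F)$. In general it is enough that the divisor kills the elements of $H^1_J(F)$ that are killed by $s$. For this we need a power of $\mathfrak c$ that kills them all. On the part of $F$ where $s$ is a nonzerodivisor this is automatic. On the part $H^0_{\mathfrak n}(F)$, where $s$ is nilpotent, we need a bound for the whole of $H^1_J$, and the following lemma provides it.

\begin{lemma}\label{lem:H1}
Let $B$ be a finitely generated $k$-algebra, $\mathfrak a$ an ideal, and $\Theta$ a finitely generated $B$-module. Suppose that $\operatorname{ht}(Q/\mathfrak q)\ge2$ for all $\mathfrak q\in\operatorname{Ass}\Theta$ and all primes $Q\supseteq\mathfrak a+\mathfrak q$. Then $\mathfrak a^eH^1_{\mathfrak a}(\Theta)=0$ for some $e$.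
\end{lemma}

\begin{proof}
Call a finitely generated $B$-module $E$ \emph{bounded} if a power of $\mathfrak a$ kills $H^1_{\mathfrak a}(E)$. Let $E_1\subseteq E$ be finitely generated. In the exact sequence
\[
H^0_{\mathfrak a}(E/E_1)\to H^1_{\mathfrak a}(E_1)\to H^1_{\mathfrak a}(E)\to H^1_{\mathfrak a}(E/E_1)
\]
the first term is killed by a power of $\mathfrak a$, by (S4). If three consecutive terms are exact and $\mathfrak a^{e}$, $\mathfrak a^{e'}$ kill the outer ones, then $\mathfrak a^{e+e'}$ kills the middle one. So submodules of bounded modules are bounded, and extensions of bounded modules are bounded.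

\emph{Reduction to torsion-free modules.} Let $\Theta\ne0$, let $\mathfrak q=(q_1,\dots,q_l)$ be maximal among the associated primes of $\Theta$, and let $\Theta_1=\{x\in\Theta:\mathfrak qx=0\}\ne0$. Every associated prime of $\Theta_1$ lies in $\operatorname{Ass}\Theta$ and contains $\mathfrak q$, so it equals $\mathfrak q$; thus $\Theta_1$ is a torsion-free module over $B/\mathfrak q$. The map $x\mapsto(q_1x,\dots,q_lx)$ embeds $\Theta/\Theta_1$ in $\Theta^l$, so $\operatorname{Ass}(\Theta/\Theta_1)\subseteq\operatorname{Ass}\Theta$. Repeating this with $\Theta/\Theta_1$ gives a strictly increasing chain $0\subset\Theta_1\subset\Theta_2\subset\cdots$, which must end at $\Theta$. Each quotient is torsion-free over $B/\mathfrak q$ for some $\mathfrak q\in\operatorname{Ass}\Theta$. So we may assume that $\Theta$ is torsion-free over $C=B/\mathfrak q$.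

\emph{Reduction to the normalization.} A finitely generated torsion-free module over the domain $C$ embeds in some $C^l$ (embed it in a vector space over the field of fractions and clear denominators), hence in $\tilde C^{\,l}$, where $\tilde C$ is the normalization of $C$. By (S5), $\tilde C$ is a finitely generated $B$-module, so it suffices to show $H^1_{\mathfrak a}(\tilde C)=0$. Let $Q'\supseteq\mathfrak a\tilde C$ be a prime of $\tilde C$. Then $Q'\cap C=Q/\mathfrak q$ with $Q\supseteq\mathfrak a+\mathfrak q$. Finite extensions preserve dimension, so (S5) gives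
\[
\operatorname{ht}Q'=\dim\tilde C-\dim\tilde C/Q'=\dim C-\dim B/Q=\operatorname{ht}(Q/\mathfrak q)\ge2,
\]
and therefore $\operatorname{depth}\tilde C_{Q'}\ge2$. By (S4) and independence of base, $H^1_{\mathfrak a}(\tilde C)=0$.
\end{proof}

\begin{lemma}\label{lem:bounded}
Let $F$ satisfy \textup{(G1)}, let $s\in L$ be generic for $F$, and let $Y$ be the kernel of multiplication by $s$ on $H^1_J(F)$. Then $\mathfrak c^eY=0$ for some $e\ge1$.
\end{lemma}

\begin{proof}
Let $\Theta=H^0_{\mathfrak n}(F)$ and $F^*=F/\Theta$. By (S4), $\operatorname{Ass}F^*=\operatorname{Ass}F\setminus V(\mathfrak n)$, so $s$ is a nonzerodivisor on $F^*$. The sequence $0\to F^*\xrightarrow{s}F^*\to F^*/sF^*\to0$ shows that the kernel of $s$ on $H^1_J(F^*)$ is a quotient of $H^0_J(F^*/sF^*)$, which is killed by some $J^{e_2}$.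

Let $\mathfrak q\in\operatorname{Ass}\Theta=\operatorname{Ass}F\cap V(\mathfrak n)$. By (G1), $D$ embeds in $B/\mathfrak q$, so $\dim B/\mathfrak q\ge d$ by (S5). For a prime $Q\supseteq J+\mathfrak q$ we have $\dim B/Q\le\dim B/J=m$. Hence
\begin{equation}\label{eq:height}
\operatorname{ht}(Q/\mathfrak q)=\dim B/\mathfrak q-\dim B/Q\ge d-m=2,
\end{equation}
and Lemma~\ref{lem:H1} gives $J^{e_1}H^1_J(\Theta)=0$ for some $e_1\geq1$.

Use the exact sequence $H^1_J(\Theta)\to H^1_J(F)\to H^1_J(F^*)$. The image of $Y$ on the right is killed by $s$, hence by $J^{e_2}$. So $J^{e_2}Y$ lies in the image of $H^1_J(\Theta)$, and $J^{e_1+e_2}Y=0$.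
\end{proof}

\begin{remark}\label{rem:where}
Inequality \eqref{eq:height} is the only place where the number of variables $x_i$ is used. If $P$ is replaced by $D[y_1,\dots,y_{d-1}]$, Lemma~\ref{lem:bounded} fails for the chart of Section~\ref{sec:obstruction}. The module $D'=B/(\mathfrak n,f_1,\dots,f_{d-1})$ satisfies (G1), $s$ acts on it as zero, and $JD'=v_0D'$. So $Y=H^1_{v_0D'}(D')$, which is $D'_{v_0}/D'$ by the last sequence in (S3) with $\mathfrak a=0$ and $x=v_0$, and no power of $v_0$ kills this module.
\end{remark}

\begin{lemma}[Main lemma]\label{lem:G2}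
Let $F_1,\dots,F_r$ be good and let $F$ satisfy \textup{(G1)}. There are two successive steps $L\subseteq L_1\subseteq L_2$, with rings $B\subseteq B_1\subseteq B_2$, such that the first is admissible for all $F_i$, the second is admissible for all $F_i\otimes_BB_1$, the module $F\otimes_BB_2$ is good, and $L\subseteq\mathfrak cL_2$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:generic}, choose a basis $(s,t)$ of $L$ with $s$ generic for $F,F_1,\dots,F_r$. Let $H=H^1_J(F)$, let $Y\subseteq H$ be the kernel of $s$, and let $\mathfrak c^eY=0$ as in Lemma~\ref{lem:bounded}. We have $H^0_J(F)=0$: otherwise, by (S4), some $Q\in\operatorname{Ass}F$ would contain $J$, hence $\mathfrak n$ and $\mathfrak c\ne0$, against (G1).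

\emph{The first step} is $(s,t;g)$ with $g=v_0^e$, so that $gY=0$. It is admissible for $F$ and all $F_i$ by Lemma~\ref{lem:generic}. Put
\[
B_1=P[z,t],\quad\lambda=s-gz,\quad G=F\otimes_BB_1=F[z]/\lambda F[z],\quad\mathfrak j=(\mathfrak c,t)B_1,\quad J_1=\mathfrak j+zB_1 .
\]
Then $J_1$ is the ideal $J$ of the lattice $L_1$, and $JB_1=\mathfrak j$ because $s=gz\in\mathfrak cB_1$. We compute the cohomology of $G$ along $\mathfrak j$, where it is tied to that of $F$, and then pass to $J_1$ by studying the action of $z$. By Lemma~\ref{lem:step}(a), $0\to F[z]\xrightarrow{\lambda}F[z]\to G\to0$ is exact. Taking local cohomology with respect to $JB[z]$, and using flat base change, independence of base and $H^0_J(F)=0$, we get an exact sequence of $B[z]$-modules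
\begin{equation}\label{eq:les}
0\to H^0_{\mathfrak j}(G)\to H[z]\xrightarrow{\lambda}H[z]\to H^1_{\mathfrak j}(G)\to H^2_J(F)[z].
\end{equation}

\emph{The kernel of $\lambda$ on $H[z]$ is $Y[z]$.} Let $\lambda\sum_{i=0}^n\eta_iz^i=0$ with $\eta_i\in H$. Comparing coefficients gives $s\eta_0=0$ and $s\eta_i=g\eta_{i-1}$ for $1\le i\le n$. If $\eta_{i-1}\in Y$, then $g\eta_{i-1}=0$, so $\eta_i\in Y$; by induction all $\eta_i$ lie in $Y$. Conversely $s$ and $g$ kill $Y$, so $\lambda$ kills $Y[z]$. Thus
\[
\Gamma:=H^0_{\mathfrak j}(G)\cong Y[z]=Y\otimes_{P[t]}B_1,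
\]
where $Y$ is a module over $B/(s)=P[t]$. In particular $\mathfrak c^e\Gamma=0$. As $\Gamma\subseteq G$ is finitely generated over $B_1$, the module $Y\cong\Gamma/z\Gamma$ is finitely generated over $P[t]$.

\emph{Multiplication by $z$ is injective on $H^1_{\mathfrak j}(G)$.} By \eqref{eq:les}, $H^1_{\mathfrak j}(G)$ is an extension of a submodule of $H^2_J(F)[z]$, on which $z$ is injective, by $H[z]/\lambda H[z]$. So it suffices to treat the latter. Let $z\varphi=\lambda\psi$ with $\varphi,\psi\in H[z]$, and write $\psi=\eta_0+z\psi_1$ with $\eta_0\in H$. The constant term of $\lambda\psi$ is $s\eta_0$, so $\eta_0\in Y$ and $\lambda\eta_0=0$. Hence $z\varphi=z\lambda\psi_1$, and $\varphi=\lambda\psi_1$.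

\emph{The module $N=G/\Gamma$ is good.} By (S4), $\operatorname{Ass}N=\operatorname{Ass}G\setminus V(\mathfrak j)$. So $H^0_{\mathfrak j}(N)=0$, and $N$ inherits (G1) from $G$, which satisfies it by Lemma~\ref{lem:preserve}. Since $H^1_{\mathfrak j}(\Gamma)=H^2_{\mathfrak j}(\Gamma)=0$, we have $H^1_{\mathfrak j}(N)\cong H^1_{\mathfrak j}(G)$. So $z$ is injective on $H^1_{\mathfrak j}(N)$, and the map $H^1_{\mathfrak j}(N)\to H^1_{\mathfrak j}(N)_z$ is injective. The last sequence in (S3), with $\mathfrak a=\mathfrak j$ and $x=z$, now gives $H^0_{J_1}(N)=H^1_{J_1}(N)=0$, which is (G2).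

\emph{The second step.} No associated prime of $N$ contains $\mathfrak j$, and by Lemma~\ref{lem:second}(a) the same holds for the modules $F_i\otimes_BB_1$. Lemma~\ref{lem:second}(b) gives $0\ne h\in\mathfrak c$ such that the step $(t,z;h^e)$ is admissible for $N$ and all $F_i\otimes_BB_1$. Write $t=h^ew$, so that $B_2=P[z,w]$. Since $h^e\Gamma=0$, Lemma~\ref{lem:torsion} gives an exact sequence
\[
0\to(\Gamma/t\Gamma)[w]\to F\otimes_BB_2\to N\otimes_{B_1}B_2\to0 .
\]
The right-hand term is good by Lemma~\ref{lem:preserve}. The left-hand term is $E=(Y/tY)\otimes_PP[z,w]$, where $Y/tY$ is a finitely generated $P$-module. The element $z$ is a nonzerodivisor on $E$, so no associated prime of $E$ contains $z$, and (G1) holds. Also $w$ is a nonzerodivisor on $E/zE=(Y/tY)[w]$. So at a prime containing $z$ and $w$, the localization of $E$ is zero or has the regular sequence $z,w$, and (G2) holds. Hence $F\otimes_BB_2$ is good.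

Finally $s=gz$ and $t=h^ew$ with $g,h^e\in\mathfrak c$, so $L\subseteq\mathfrak cL_2$.
\end{proof}

\begin{proposition}\label{prop:repair}
Let $L$ be a lattice, $F_1,\dots,F_r$ good $B_L$-modules, and $F$ any finitely generated $B_L$-module. There is a chain of three steps from $L$ to a lattice $L^+$, each admissible for the base changes of all $F_i$, such that $F\otimes_{B_L}B_{L^+}$ and all $F_i\otimes_{B_L}B_{L^+}$ are good and $L\subseteq\mathfrak cL^+$.
\end{proposition}

\begin{proof}
Take the step $L\subseteq L'$ of Lemma~\ref{lem:G1}. By Lemma~\ref{lem:preserve} the modules $F_i'$ are good, so Lemma~\ref{lem:G2} applies to them and to $F'$. It gives two more steps, ending at $L^+$, with $L\subseteq L'\subseteq\mathfrak cL^+$. The base changes of the $F_i$ stay good by Lemma~\ref{lem:preserve}.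
\end{proof}

\section{The construction}\label{sec:construction}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
We must treat every finite tuple of the union, while the rings that contain these tuples appear only in the course of the construction. So we fix in advance a bijection $n\mapsto(i_n,j_n)$ from $\mathbb N=\{0,1,\dots\}$ to $\mathbb N^2$ with $i_n\le n$; listing the pairs $(i,j)$ in order of increasing $i+j$ gives one.

We construct lattices $L_0\subseteq L_1\subseteq\cdots$ with rings $B_n=B_{L_n}$. Let $L_0=D^2$. As soon as the countable ring $B_i$ is constructed, fix an enumeration $(f^{i,j})_{j\in\mathbb N}$ of all finite tuples in $B_i$. Put $f^{(n)}=f^{i_n,j_n}$, a tuple in $B_{i_n}\subseteq B_n$. Suppose that $L_n$ is constructed and that the modules $B_n/(f^{(l)})B_n$ are good for all $l<n$. Apply Proposition~\ref{prop:repair} to these modules and to $F=B_n/(f^{(n)})B_n$, and let $L_{n+1}=L_n^+$. Since $B/(f)B\otimes_BB'=B'/(f)B'$, the modules $B_{n+1}/(f^{(l)})B_{n+1}$ are good for all $l\le n$, and the recursion continues.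

The chain is contracting. Let $R$ be the union of the rings $\operatorname{Sym}_DL_n$, let $\mathfrak m=\mathfrak cR$, and let $A=R[x_1,\dots,x_m]=\bigcup_nB_n$.

The ring $A$ is coherent. Indeed, let $C_0\subseteq C_1\subseteq\cdots$ be the chain of all rings that occur in the construction, so that each inclusion $C_l\subseteq C_{l+1}$ is a single step and $C_{3n}=B_n$. A finite tuple $f$ in $A$ lies in some $B_i$, so $f=f^{(n)}$ for some $n$. Every step after $B_{n+1}$ is admissible for the quotient by $(f)$, so Lemma~\ref{lem:step}(a) gives $\operatorname{Tor}_1^{C_l}(C_l/(f)C_l,C_{l+1})=0$ for all $l\ge3(n+1)$. Lemma~\ref{lem:union} applies.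

By Proposition~\ref{prop:noncoherent} with $d-1=m+1$, the ring $R$ is a countable normal domain containing $\mathbb Q$, and $R[x_1,\dots,x_{m+1}]$ is not coherent. This proves the first assertion.

For the second, take $R_{\mathfrak m}$. It is a countable normal domain containing $\mathbb Q$, as a localization of $R$, and it is quasi-local with maximal ideal generated by the $m+2$ elements $v_0,\dots,v_{m+1}$. The ring $R_{\mathfrak m}[x_1,\dots,x_m]$ is a localization of $A$, hence coherent by Lemma~\ref{lem:basic}(b), and $R_{\mathfrak m}[x_1,\dots,x_{m+1}]$ is not coherent by Proposition~\ref{prop:noncoherent}.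
\end{proof}

\begin{thebibliography}{9}

\bibitem{BS}
Brodmann and Sharp, \emph{Local Cohomology}.

\bibitem{BH}
Bruns and Herzog, \emph{Cohen--Macaulay Rings}.

\bibitem{Mat}
Matsumura, \emph{Commutative Ring Theory}.

\bibitem{source}
\emph{On the coherence and weak dimension of the rings $R\langle x\rangle$ and $R(x)$},
\texttt{https://www2.math.uconn.edu/\allowbreak\textasciitilde glaz/\allowbreak Publications\_Selected\%20Articles/\allowbreak CoherenceAndWeakDimensionOfRxAndRx.\allowbreak PAMS89.pdf}.

\end{thebibliography}
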